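
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Factor schemes of field schemes need not come from fields}


\begin{abstract}
The quadratic form scheme of a field $F$ of characteristic not $2$ records the square classes of $F$ and the values of its binary quadratic forms. Dividing by the value group of a Pfister form gives another scheme, the factor scheme. We show that it need not be the scheme of any field: for $F=\mathbb R(x,y)$ the factor scheme modulo nonzero sums of squares is not realizable. A field $K$ realizing it would be pythagorean, so the scheme of $K(i)$, $i^2=-1$, could be read off from that of $K$. Rearranging a four-dimensional form over $K(i)$ then gives a statement about the scheme of $K$, and a parity argument about plane curves shows that this statement fails for $\mathbb R(x,y)$ modulo sums of squares. Counterexamples are obtained for $m$-fold Pfister forms for every $m\ge 1$.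
\end{abstract}

\section{The question and the answer}

\subsection*{Schemes}

A \emph{quadratic form scheme} is a triple $S=(G,-1,d)$, where $G$ is an elementary $2$-group (every element satisfies $a^2=1$), $-1$ is a distinguished element of $G$, and $d$ assigns to each $a\in G$ a subgroup $d(a)$ of $G$. We write $-a=(-1)a$. A \emph{form} of dimension $n$ is a finite sequence $\langle a_1,\dots,a_n\rangle$ of elements of $G$. The axioms are
\begin{itemize}
\item[C1.] $a\in d(a)$ for all $a\in G$;
\item[C2.] $b\in d(a)$ implies $-a\in d(-b)$, for all $a,b\in G$;
\item[C3.] $\bigcup\{d(x):x\in a\,d(ab)\}=\bigcup\{a\,d(ax):x\in d(b)\}$ for all $a,b\in G$;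
\item[C4.] $\langle a_1,\dots,a_n,c\rangle\cong\langle b_1,\dots,b_n,c\rangle$ implies $\langle a_1,\dots,a_n\rangle\cong\langle b_1,\dots,b_n\rangle$.
\end{itemize}
Here $\langle a\rangle\cong\langle b\rangle$ means $a=b$; $\langle a_1,a_2\rangle\cong\langle b_1,b_2\rangle$ means $a_1a_2=b_1b_2$ and $b_1\in a_1d(a_1a_2)$; and for $n\ge3$ two forms are isometric if they are joined by a finite chain of $n$-dimensional forms in which any two neighbors have at least $n-2$ entries in common and the remaining two-dimensional parts are isometric. The \emph{value set} of a form is defined by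
\[
D\langle a\rangle=\{a\},\qquad D\langle a,b\rangle=a\,d(ab),\qquad
D\langle a_1,\dots,a_n\rangle=\bigcup\bigl\{D\langle a_1,x\rangle:x\in D\langle a_2,\dots,a_n\rangle\bigr\}\quad(n\ge3).
\]
Products are $\langle a_1,\dots,a_n\rangle\otimes\langle b_1,\dots,b_m\rangle=\langle a_ib_j\rangle_{i,j}$. An \emph{$m$-fold Pfister form} is a product $\langle1,a_1\rangle\otimes\cdots\otimes\langle1,a_m\rangle$ (for $m=0$ it is $\langle1\rangle$); its value set is a subgroup of $G$, its \emph{value group}. We write $2^m\langle1\rangle$ for the $m$-fold product $\langle1,1\rangle\otimes\cdots\otimes\langle1,1\rangle$.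

The model is a field $E$ of characteristic not $2$. Its scheme is $S(E)=(E^*/E^{*2},\,-E^{*2},\,d)$, where $d(aE^{*2})$ is the group of square classes of nonzero elements represented by the quadratic form $\langle1,a\rangle$, that is, of nonzero elements $s^2+at^2$. In this model C1 says that $\langle1,a\rangle$ represents $a$; C2 rewrites $b=s^2+at^2$ as $-at^2=s^2-b$; C3 says that the values of $\langle1,a,b\rangle$ do not depend on how the form is bracketed and ordered; C4 is Witt cancellation. Two schemes $(G,-1,d)$ and $(G',-1',d')$ are \emph{isomorphic} if there is a group isomorphism $\alpha:G\to G'$ with $\alpha(-1)=-1'$ and $\alpha(d(a))=d'(\alpha(a))$ for all $a\in G$. A scheme is \emph{realizable} (by a field) if it is isomorphic to $S(E)$ for some field $E$ of characteristic not $2$.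

\subsection*{Factor schemes}

Let $\varphi$ be a Pfister form in $S=(G,-1,d)$ with value group $D\varphi$. Put
\[
G'=G/D\varphi,\qquad -1'=(-1)D\varphi,\qquad
d'(aD\varphi)=\bigl(\text{value group of }\langle1,a\rangle\otimes\varphi\bigr)\big/D\varphi .
\]
Then $S'=(G',-1',d')$ is again a quadratic form scheme, the \emph{factor scheme} of $S$ modulo $D\varphi$. In terms of a field $F$, one declares all values of $\varphi$ to be equal to $1$, and lets $\langle a_1,\dots,a_n\rangle$ represent the values of $a_1\varphi\perp\dots\perp a_n\varphi$ (Lemma~\ref{lem:values}).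

The following question was posed in \cite{QFS}: \emph{even if $S=S(F)$ comes from a field $F$, is $S'$ realizable by a field?}

Two cases are immediate. For $\varphi=\langle1\rangle$ we get $S'=S(F)$. If $\varphi$ is isotropic over $F$, it represents everything, so $S'$ has the one-element group and is isomorphic to $S(\mathbb C)$. In general one would look for an extension $E$ of $F$ in which the elements of $D\varphi$ become squares. But such an $E$ may acquire square classes of its own, and nothing forces $F^*/D\varphi\to E^*/E^{*2}$ to be bijective. On the other hand $S'$ satisfies all the axioms of a scheme, so an obstruction to realizability must come from a property of field schemes that goes beyond C1--C4. We show that there is one.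

\begin{theorem}\label{thm:main}
Let $F=\mathbb R(x,y)$, $m\ge2$ and $\varphi=2^m\langle1\rangle$. Then the factor scheme of $S(F)$ modulo $D\varphi$ is not isomorphic to $S(K)$ for any field $K$ of characteristic $\ne2$.
\end{theorem}

So the answer to the question is no. The argument applies to a class of rational function fields. For a subgroup $T\subseteq F^*$ and $r\in F^*$ put $T\pm rT=\{t_1\pm rt_2\ne0: t_1,t_2\in T\cup\{0\}\}$.

\begin{theorem}\label{thm:general}
Let $k$ be a formally real field and $F=k(y)$, and suppose that every sum of squares of $F$ is a sum of $2^m$ squares. Let $T$ be the group of nonzero sums of squares of $F$. Suppose there are $r,z\in k^*$ such that all four sign pairs $(\operatorname{sgn}r,\operatorname{sgn}z)$ occur at orderings of $k$, and $z\in(T+rT)(T-rT)$. Then the factor scheme of $S(F)$ modulo $D(2^m\langle1\rangle)$ is not realizable.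

The condition on $(r,z)$ holds with $z=1-r^2$ whenever some $r\in k$ satisfies each of $r>1$, $0<r<1$, $-1<r<0$, $r<-1$ at some ordering of $k$. In particular the conclusion holds for $F=\mathbb R(x_1,\dots,x_n)$, $n\ge2$, $m\ge n$.
\end{theorem}

\begin{theorem}\label{thm:folds}
For every $m\ge1$ there are a field $F$ and an anisotropic $m$-fold Pfister form $\varphi$ over $F$ such that the factor scheme of $S(F)$ modulo $D\varphi$ is not realizable. This is sharp: for $m=0$, that is, $\varphi=\langle1\rangle$, the factor scheme is $S(F)$ itself.
\end{theorem}

\subsection*{How the proof goes}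

Under the hypotheses of Theorem~\ref{thm:main} the form $\langle1,1\rangle$ of $S'$ represents only $1$. A field $K$ realizing $S'$ is therefore pythagorean: sums of two squares are squares. There is no evident way to read the scheme of an extension field off from the scheme of the field, but for such a $K$ the scheme of $K(i)$, $i^2=-1$, is determined by $S(K)$ in a simple way (Section~\ref{sec:pyth}). Now $K(i)$ is a field, so its forms can be rearranged. One rearrangement of a four-dimensional form, translated back to $S(K)$, gives a condition $(*)$ that every realizable scheme of this kind must satisfy. For $\mathbb R(x,y)$ modulo sums of squares, $(*)$ becomes a question about signs of functions and about curves in the real plane. Section~\ref{sec:plane} answers it by hand in the first cases; Sections~\ref{sec:nonexist} and~\ref{sec:proofs} give the proof. Section~\ref{sec:onefold} treats $m=1$, and Section~\ref{sec:axiom} restates the obstruction as the failure of an axiom.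

\section{Value sets in factor schemes}

For a quadratic form $q$ over a field $E$, $D_E(q)\subseteq E^*$ denotes the set of nonzero elements represented by $q$. It is a union of square classes, and we do not distinguish it from the corresponding subset of $E^*/E^{*2}$. We use that $D_E\langle1,a\rangle$ is a group, and more generally that $D_E(\varphi)$ is a group for every Pfister form $\varphi$.

\begin{lemma}\label{lem:values}
Let $\varphi$ be a Pfister form over a field $E$ of characteristic not $2$, and let $D'$ denote value sets in the factor scheme of $S(E)$ modulo $D_E(\varphi)$. Then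
\[
D'\langle a_1,\dots,a_n\rangle=D_E(\varphi\otimes\langle a_1,\dots,a_n\rangle)/D_E(\varphi).
\]
For $\varphi=\langle1\rangle$ this says that value sets in the scheme $S(E)$ are the value sets over $E$.
\end{lemma}

\begin{proof}
We first treat $\varphi=\langle1\rangle$, where the factor scheme is $S(E)$, and then use this case for general $\varphi$; in particular it shows that the value group of $\varphi$ in $S(E)$ is $D_E(\varphi)$. The induction on $n$ is the same in both cases. The case $n=1$ is clear. Let $n=2$. If $\varphi=\langle1\rangle$, then $d'(a)$ is by definition the set of classes in $D_E\langle1,a\rangle$; for general $\varphi$, $d'(a)$ is the value group of $\langle1,a\rangle\otimes\varphi$ in $S(E)$ modulo $D_E(\varphi)$, which is $D_E(\varphi\perp a\varphi)/D_E(\varphi)$ by the case $\varphi=\langle1\rangle$. Either way,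
\[
D'\langle a_1,a_2\rangle=a_1d'(a_1a_2)=a_1D_E(\varphi\perp a_1a_2\varphi)/D_E(\varphi)=D_E(a_1\varphi\perp a_2\varphi)/D_E(\varphi).
\]
Let $n\ge3$ and $\rho=\langle a_2,\dots,a_n\rangle$. By induction we must show
\[
\bigcup_{x\in D_E(\varphi\otimes\rho)}D_E(a_1\varphi\perp x\varphi)=D_E(a_1\varphi\perp\varphi\otimes\rho).
\]

``$\subseteq$'': Let $x=\sum_{j\ge2}a_j\varphi(v_j)$. Then $x\varphi(v')=\sum_{j\ge2}a_j\varphi(v_j)\varphi(v')$, and each $\varphi(v_j)\varphi(v')$ is again a value of $\varphi$ or zero, because $D_E(\varphi)$ is a group. So $a_1\varphi(v)+x\varphi(v')$ is a value of $a_1\varphi\perp\varphi\otimes\rho$ whenever it is nonzero.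

``$\supseteq$'': Let $u=a_1\varphi(v)+x\ne0$, where $x\in D_E(\varphi\otimes\rho)\cup\{0\}$. If $x\ne0$, then $u\in D_E(a_1\varphi\perp x\varphi)$, since $\varphi$ represents $1$. If $x=0$, then $u=a_1\varphi(v)\in D_E(a_1\varphi\perp x'\varphi)$ for any $x'\in D_E(\varphi\otimes\rho)$.
\end{proof}

\section{Pythagorean fields and the condition $(*)$}\label{sec:pyth}

Throughout this section $K$ is a field of characteristic not $2$ with
\[
D_K\langle1,1\rangle=K^{*2}\qquad\text{and}\qquad -1\notin K^{*2},
\]
and $L=K(i)$ with $i^2=-1$. We want to read $S(L)$ off from $S(K)$. This requires two things: the square classes of $L$ must come from $K$, and the values of $\langle1,a\rangle$ over $L$ must be expressible through values over $K$. The first uses the hypothesis $D_K\langle1,1\rangle=K^{*2}$; the second does not.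

\begin{lemma}\label{lem:squares}
$L^*=K^*L^{*2}$.
\end{lemma}

\begin{proof}
Let $\ell\in L^*$. The norm $N(\ell)\in K^*$ is a sum of two squares of $K$, so $N(\ell)=n^2$ with $n\in K^*$. Then $N(\ell/n)=1$, and Hilbert's Theorem~90 gives $\mu\in L^*$ with $\ell/n=\mu/\bar\mu=\mu^2/N(\mu)$. Hence $\ell=nN(\mu)^{-1}\mu^2$.
\end{proof}

For elements $a,b$ of a scheme $(G,-1,d)$ write
\[
a\perp b\iff b\in d(a)\,d(-a).
\]
Scheme isomorphisms preserve this relation. (Between forms, $\perp$ continues to denote the orthogonal sum.)

\begin{lemma}\label{lem:perp}
For $a,b\in K^*$: $a\perp b$ in $S(K)$ if and only if $b\in D_L\langle1,a\rangle$.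
\end{lemma}

\begin{proof}
($\Rightarrow$) Up to squares, $b=g_1g_2$ with $g_1\in D_K\langle1,a\rangle$ and $g_2\in D_K\langle1,-a\rangle$. Since $s^2-at^2=s^2+a(it)^2$, both factors lie in the group $D_L\langle1,a\rangle$, and so does $b$.

($\Leftarrow$) Let $b=\alpha^2+a\beta^2$ with $\alpha=\alpha_1+i\alpha_2$, $\beta=\beta_1+i\beta_2$ and $\alpha_j,\beta_j\in K$. Put
\[
A=\alpha_1^2+a\beta_1^2,\qquad B=\alpha_2^2+a\beta_2^2 .
\]
The real part of the equation is $b=A-B$, and the imaginary part is $\alpha_1\alpha_2+a\beta_1\beta_2=0$. Therefore
\[
AB=(\alpha_1\alpha_2+a\beta_1\beta_2)^2+a(\alpha_1\beta_2-\alpha_2\beta_1)^2=a\delta^2,\qquad \delta=\alpha_1\beta_2-\alpha_2\beta_1 .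
\]
Since $b\ne0$, $A$ and $B$ are not both zero.
\begin{itemize}
\item If $A,B\ne0$, then $B=a\delta^2/A$ and $b=A\bigl(1-a(\delta/A)^2\bigr)$, where $A\in D_K\langle1,a\rangle$ and the second factor is in $D_K\langle1,-a\rangle$.
\item If $B=0$, then $b=A\cdot1$ with $A\in D_K\langle1,a\rangle$ and $1\in D_K\langle1,-a\rangle$.
\item If $A=0$, then $b=-B=(aB)(-a)a^{-2}$ with $aB=(a\beta_2)^2+a\alpha_2^2\in D_K\langle1,a\rangle$ and $-a\in D_K\langle1,-a\rangle$.
\end{itemize}
In each case $a\perp b$.
\end{proof}

Which property of the field $L$ should we translate? Since $-1$ is a square in $L$, the orthogonal sum of two binary forms over $L$ is isotropic exactly when the two forms have a common nonzero value. Take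
\[
q=\langle1,r,a,rc\rangle .
\]
If we split $q$ as $\langle1,r\rangle\perp\langle a,rc\rangle$, isotropy amounts to a common value $z$ of these two forms. If we split it as $\langle1,a\rangle\perp r\langle1,c\rangle$, isotropy amounts to a common value $w$ of those. Isotropy of $q$ does not depend on the splitting, so the existence of $z$ implies the existence of $w$; by Lemma~\ref{lem:squares} both may be taken in $K^*$. By Lemma~\ref{lem:perp}, ``$z$ is a value of $\langle1,r\rangle$'' reads $r\perp z$; and ``$z$ is a value of $\langle a,rc\rangle$'', that is, ``$\langle z,a,rc\rangle$ is isotropic'', becomes, after scaling by $z$, the relation $za\perp zrc$. This leads to the following condition on a scheme $(G,-1,d)$.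

\begin{quote}
$(*)$\quad For all $r,z,a,c\in G$: if $r\perp z$ and $za\perp zrc$, then there is $w\in G$ with $a\perp w$ and $c\perp rw$.
\end{quote}

\begin{lemma}\label{lem:star}
$S(K)$ satisfies $(*)$.
\end{lemma}

\begin{proof}
Let $r\perp z$ and $za\perp zrc$. By Lemma~\ref{lem:perp}, $z\in D_L\langle1,r\rangle$, so $\langle1,r\rangle\cong\langle z,rz\rangle$ over $L$; and $zrc\in D_L\langle1,za\rangle$, so $\langle1,za,-zrc\rangle$ is isotropic over $L$. Scaling by $z$ and using $-1\in L^{*2}$, we see that $\langle z,a,rc\rangle$ is isotropic over $L$. Hence
\[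
\langle1,a\rangle\perp r\langle1,c\rangle\cong\langle1,r\rangle\perp\langle a,rc\rangle\cong\langle z,rz,a,rc\rangle
\]
is isotropic over $L$: there are vectors, not both zero, at which $\langle1,a\rangle$ and $r\langle1,c\rangle$ take values $p$ and $-p$. If $p\ne0$, put $\ell=p$; since $-1$ is a square, $\ell\in D_L\langle1,a\rangle\cap rD_L\langle1,c\rangle$. If $p=0$, one of the two binary forms is isotropic, hence represents all of $L^*$, and we take for $\ell$ any nonzero value of the other form.

By Lemma~\ref{lem:squares}, $\ell\in wL^{*2}$ with $w\in K^*$. Then $w\in D_L\langle1,a\rangle$ and $rw\in D_L\langle1,c\rangle$, which by Lemma~\ref{lem:perp} says $a\perp w$ and $c\perp rw$.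
\end{proof}

\section{The condition $(*)$ in the plane}\label{sec:plane}

Let $F$ be a formally real field, $T$ the group of nonzero sums of squares, and suppose $D_F(2^m\langle1\rangle)=T$. By Lemma~\ref{lem:values} the factor scheme of $S(F)$ modulo $T$ is
\begin{equation}\label{eq:Sprime}
S'=(F^*/T,\,-T,\,d'),\qquad d'(aT)=(T+aT)/T .
\end{equation}
To show that $(*)$ fails in $S'$, we must show that certain $w$ do not exist. The next lemma turns the relation $\perp$ into a statement about signs.

\begin{lemma}\label{lem:signs}
Let $a,w\in F^*$. If $a\perp w$ in the scheme $S'$ of \eqref{eq:Sprime}, there is $g\in F^*$ such that at every ordering of $F$: if $a>0$ then $g>0$, and if $a<0$ then $wg>0$.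
\end{lemma}

\begin{proof}
By definition $wT=gg_2T$ with $g=t_1+at_2\ne0$, $g_2=t_3-at_4\ne0$ and $t_j\in T\cup\{0\}$. If $a>0$, then $g>0$. If $a<0$, then $g_2>0$, and $wg\in g_2g^2T=g_2T$ is positive.
\end{proof}

\subsection*{The choice of $a$ and $c$}

Now let $F=k(y)$ with $k$ formally real, and let $r,z\in k^*$ with $r\perp z$ in $S'$. To apply $(*)$ we need $a,c$ with $za\perp zrc$. The identity $z+(y-z)=y$ suggests taking $a=y-z$ and $rc$ in the class of $y$:
\[
a=y-z,\qquad c=ry .
\]
Indeed $zrc=r^2zy$ has the class of $zy$, and $zy=z^2+za\in T+zaT$. Hence $za\perp zrc$. By Lemma~\ref{lem:signs}, applied to $a\perp w$ and to $c\perp rw$, condition $(*)$ would give $w,g,h\in F^*$ such that at every ordering of $F$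
\begin{align}
y-z>0&\Rightarrow g>0, & y-z<0&\Rightarrow wg>0;\label{eq:A}\\
ry>0&\Rightarrow h>0, & ry<0&\Rightarrow rwh>0.\label{eq:B}
\end{align}

\subsection*{Two examples worked by hand}

Let $k=\mathbb R(x)$, so that $F=\mathbb R(x,y)$, and let $r=x$. Here $D_F(2^m\langle1\rangle)=T$ for $m\ge2$ by Pfister's theorem \cite{Pfister}, which is recalled in Section~\ref{sec:proofs}. We think of $w,g,h$ as functions on the real plane and of \eqref{eq:A}, \eqref{eq:B} as conditions at points where these functions are defined and nonzero. (This subsection only explains the idea; the proof in Section~\ref{sec:nonexist} is independent of it.)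

\begin{example}\label{ex:works}
Let $z=x-x^2=x(1-x)$. Since $x\in d'(x)$ and $1-x\in d'(-x)$, we have $r\perp z$. For these $r,z,a,c$ the element $w$ required by $(*)$ exists, namely $w=x-y$. Indeed $w=x^2-a\in T-aT$ and $rw=x^2-xy=x^2-c\in T-cT$, so $a\perp w$ and $c\perp rw$.
\end{example}

\begin{example}\label{ex:fails}
Let $z=1-x^2=(1+x)(1-x)$. Again $r\perp z$. Let us look for $w$.

\emph{First try: $w=e(x)$.} Let $j$ be the multiplicity of $y-z$ as a factor of $g$. By \eqref{eq:A}, $g$ is positive just above the parabola $y=z(x)$ and has the sign of $e$ just below it; the sign change of $g$ across the parabola is $(-1)^j$. So $\operatorname{sgn}e(x)=(-1)^j$ for almost all $x$. In the same way, \eqref{eq:B} along the line $y=0$ shows that $x\,e(x)$ has constant sign. Both together are impossible.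

\emph{General $w$.} We may take $w$ to be a squarefree polynomial in $y$. By Steps 1 and 2 of the proof in Section~\ref{sec:nonexist} it is not divisible by $y-z$ or $y$. As in the first try,
\begin{equation}\label{eq:parity}
w(x,z(x))\ \text{ and }\ x\,w(x,0)\ \text{ have constant sign for almost all } x.
\end{equation}
So, on vertical lines, the parity of the number of sign changes of $w$ between the points $(x,0)$ and $(x,z(x))$ must be different for $x<0$ and for $x>0$. In Example~\ref{ex:works} the line $y=x$ achieves this: it passes between $y=0$ and $y=z$ exactly when $x<0$.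

\emph{Where can curves of $w$ lie?} Let $n$ be an irreducible factor of $w$ of positive degree in $y$. If the curve $n=0$ changes the sign of $w$ at a point above the parabola, where $g$ does not change sign, then $n$ has even multiplicity in $g$. If it does so at a point below, where $wg$ does not change sign, then $n$ has odd multiplicity in $g$. So the curve (more precisely, the part across which $w$ changes sign) stays on one side of the parabola. Likewise, by \eqref{eq:B}, it stays in $xy>0$ or stays in $xy<0$. This leaves four regions, one of which is shown in Figure~\ref{fig:regions}.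

\emph{Second try: $w=e(x)(y-f(x))$.} A graph $y=f(x)$ has a point over almost every $x$. But over $-1<x<0$ the region $\{y>z,\ xy>0\}$ is empty, because there $xy>0$ means $y<0$, while $z>0$. Each of the other three regions is empty over one of the intervals $x<-1$, $0<x<1$, $x>1$. So no graph fits, and the second try fails too.

\emph{Higher degree.} For the same reason a factor $n$ of $w$ has, over almost every $x$ in some interval, no real point, so its degree in $y$ is even. Then over almost every $x$ it has an even number of real points, all simple. All of them lie on the same side of $0$ and on the same side of $z(x)$, so either all or none lie between $0$ and $z(x)$. Therefore $n$ does not affect the parity of the number of sign changes, and we are back to $w=e(x)$.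
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\begin{scope}
\fill[gray!25] plot[domain=0:1,samples=30] (\x,{\x-\x*\x}) -- (1.6,0) -- (1.6,1.7) -- (0,1.7) -- cycle;
\fill[gray!25] plot[domain=-1:0,samples=30] (\x,{\x-\x*\x}) -- (-1,0) -- cycle;
\fill[gray!25] (-1,0) -- (-1,-1.9) -- (-1.6,-1.9) -- (-1.6,0) -- cycle;
\draw[->] (-1.8,0) -- (1.9,0) node[right] {$x$};
\draw[->] (0,-1.9) -- (0,1.9) node[above] {$y$};
\draw[thick] plot[domain=-0.97:1.75,samples=40] (\x,{\x-\x*\x});
\draw[thick,dashed] (-1.6,-1.6) -- (1.6,1.6);
\node at (0,-2.25) {$z=x-x^2$};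
\end{scope}
\begin{scope}[xshift=5.2cm]
\fill[gray!25] plot[domain=0:1,samples=30] (\x,{1-\x*\x}) -- (1.6,0) -- (1.6,1.7) -- (0,1.7) -- cycle;
\fill[gray!25] plot[domain=-1.6:-1,samples=30] (\x,{1-\x*\x}) -- (-1.6,0) -- cycle;
\draw[->] (-1.8,0) -- (1.9,0) node[right] {$x$};
\draw[->] (0,-1.9) -- (0,1.9) node[above] {$y$};
\draw[thick] plot[domain=-1.68:1.68,samples=40] (\x,{1-\x*\x});
\node at (0,-2.25) {$z=1-x^2$};
\end{scope}
\end{tikzpicture}
\caption{The region $y>z(x)$, $xy>0$ (shaded; the parabola is $y=z(x)$). Left: for $z=x-x^2$ the region has points over every $x\ne0$ and contains the dashed line $y=x$ apart from the origin. Right: for $z=1-x^2$ the region has no point over $-1<x<0$, so it contains no graph of a function of $x$.}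
\label{fig:regions}
\end{figure}

The two examples differ in one respect. For $(r,z)=(x,1-x^2)$ all four sign pairs $(\operatorname{sgn}r,\operatorname{sgn}z)$ occur, whereas for $(x,x-x^2)$ the pair $(-,+)$ does not. Thus Example~\ref{ex:works}, with Lemma~\ref{lem:signs}, also shows that the conclusion of Proposition~\ref{prop:none} below can fail if only three of the four sign pairs occur.

\section{The nonexistence statement over $k(y)$}\label{sec:nonexist}

Points near a curve are replaced by the following orderings (a case of the Baer--Krull construction).

\begin{lemma}\label{lem:orderings}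
Let $k$ be a field, $\pi\in k[y]$ monic irreducible, $\kappa=k[y]/(\pi)$, $\tau$ an ordering of $\kappa$ and $\eta=\pm1$. There is an ordering of $k(y)$ at which $\pi^ju$, for $j\in\mathbb Z$ and $u$ a $\pi$-unit with residue $\bar u\in\kappa^*$, has the sign $\eta^j\operatorname{sgn}_\tau\bar u$. In particular:
\begin{itemize}
\item[(i)] the sign of a $\pi$-unit is the sign of its residue, for both values of $\eta$;
\item[(ii)] if $f\in k(y)^*$ is positive for both $\eta=1$ and $\eta=-1$ with the same $\tau$, then the $\pi$-adic valuation $v_\pi(f)$ is even.
\end{itemize}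
\end{lemma}

\begin{proof}
The prescribed sign is multiplicative, and $-1$ has sign $-1$. It remains to see that $f+f'$ is positive if $f=\pi^ju$ and $f'=\pi^{j'}u'$ are. We may assume $j\le j'$. If $j<j'$, then $f+f'=\pi^j(u+\pi^{j'-j}u')$, and the second factor has residue $\bar u$. If $j=j'$, both residues have sign $\eta^j$, so their sum is nonzero of that sign, and $f+f'=\pi^j(u+u')$. Statement (i) is the case $j=0$, and (ii) holds because $\eta^j\operatorname{sgn}_\tau\bar u=1$ for both $\eta$ forces $j$ to be even.
\end{proof}

\begin{proposition}\label{prop:none}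
Let $k$ be a formally real field, $F=k(y)$, and let $r,z\in k^*$ be such that all four sign pairs $(\operatorname{sgn}r,\operatorname{sgn}z)$ occur at orderings of $k$. Then there are no $w,g,h\in F^*$ that satisfy \eqref{eq:A} and \eqref{eq:B} at every ordering of $F$.
\end{proposition}

The proof follows Example~\ref{ex:fails}. Steps 1--4 look at orderings near $y=z$ and $y=0$ and show that $w(z)$ and $r\,w(0)$ have constant sign on the orderings of $k$. Steps 5--7 show that every irreducible factor of $w$ is positive at both $0$ and $z$, so that both signs are governed by the leading coefficient of $w$; this forces $r$ to have constant sign.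

\begin{proof}
Suppose there are such $w,g,h$. The conditions involve only the sign of $w$, so after multiplying $w$ by a square we may write
\[
w=e\prod_jn_j,\qquad e\in k^*,\quad n_j\in k[y]\ \text{distinct, monic, irreducible.}
\]
All orderings of $F$ used below are those of Lemma~\ref{lem:orderings}, with $\pi$ and $\tau$ as indicated. For $\pi=y-z$ and $\pi=y$ the residue field is $k$, and taking residues means putting $y=z$ and $y=0$. We write $u(z)$ and $u(0)$ for these residues of a unit $u$.

\medskip\noindent\emph{Step 1: $y-z$ does not divide $w$.} Let $\pi=y-z$. The residue of $ry$ is $rz\ne0$. At an ordering $\tau$ of $k$ with $rz>0$, \eqref{eq:B} gives $h>0$ for both $\eta$, so $v_\pi(h)$ is even. At an ordering with $rz<0$ it gives $rwh>0$ for both $\eta$, so $v_\pi(w)+v_\pi(h)$ is even. Hence $v_\pi(w)$ is even. Since $w$ is squarefree, $v_\pi(w)=0$.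

\medskip\noindent\emph{Step 2: $y$ does not divide $w$.} Let $\pi=y$. The residue of $y-z$ is $-z\ne0$. At $\tau$ with $z<0$, \eqref{eq:A} gives $g>0$ for both $\eta$, so $v_\pi(g)$ is even. At $\tau$ with $z>0$ it gives $wg>0$ for both $\eta$, so $v_\pi(w)+v_\pi(g)$ is even. Hence $v_\pi(w)=0$.

\medskip\noindent\emph{Step 3: $w(z)$ has the same sign at all orderings of $k$.} Let $\pi=y-z$ and $g=\pi^jg_0$ with $g_0$ a unit. Let $\tau$ be any ordering of $k$. For $\eta=1$ we have $y-z>0$, so \eqref{eq:A} gives $g_0(z)>0$. For $\eta=-1$ we have $y-z<0$, so it gives $(-1)^jw(z)g_0(z)>0$. Thus $\operatorname{sgn}_\tau w(z)=(-1)^j$, and $j$ does not depend on $\tau$.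

\medskip\noindent\emph{Step 4: $r\,w(0)$ has the same sign at all orderings of $k$.} Let $\pi=y$ and $h=\pi^jh_0$ with $h_0$ a unit. Let $\tau$ be any ordering of $k$ and $\rho=\operatorname{sgn}_\tau r$. For $\eta=\rho$ we have $ry>0$, so \eqref{eq:B} gives $\rho^jh_0(0)>0$. For $\eta=-\rho$ we have $ry<0$, so it gives $(-\rho)^j\,r\,w(0)\,h_0(0)>0$. Thus $\operatorname{sgn}_\tau(r\,w(0))=(-1)^j$, and $j$ does not depend on $\tau$.

\medskip\noindent\emph{Step 5: each factor lies in one region.} Let $n=n_j$, $\kappa=k[y]/(n)$, and let $\theta$ be the image of $y$ in $\kappa$. By Steps 1 and 2, $n$ is neither $y-z$ nor $y$, so $\theta-z\ne0$ and $r\theta\ne0$. We claim: there are signs $\delta_1,\delta_2$ such that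
\[
\operatorname{sgn}(\theta-z)=\delta_1,\qquad \operatorname{sgn}(r\theta)=\delta_2\qquad\text{at all orderings of }\kappa .
\]
Take $\pi=n$; note that $v_n(w)=1$. If $\theta-z>0$ at some ordering of $\kappa$, then $y-z>0$ for both $\eta$, and \eqref{eq:A} shows that $v_n(g)$ is even. If $\theta-z<0$ at some ordering, it shows that $v_n(wg)=v_n(g)+1$ is even. Both cannot happen. In the same way, by \eqref{eq:B}, $v_n(h)$ is even if $r\theta>0$ at some ordering, and $v_n(rwh)=v_n(h)+1$ is even if $r\theta<0$ at some ordering. If $\kappa$ has no orderings, we choose $\delta_1,\delta_2$ arbitrarily.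

\medskip\noindent\emph{Step 6: $\deg n$ is even.} Suppose $\deg n$ is odd. By hypothesis there is an ordering of $k$ with
\[
\operatorname{sgn}z=\delta_1,\qquad \operatorname{sgn}r=-\delta_1\delta_2 .
\]
The odd-degree polynomial $n$ has a root in the real closure of $k$ at this ordering; sending $\theta$ to this root embeds $\kappa$ in the real closure and extends the ordering to $\kappa$. There $\theta=(\theta-z)+z$ is a sum of two elements of sign $\delta_1$, so $\operatorname{sgn}\theta=\delta_1$. But $\operatorname{sgn}\theta=\delta_2\operatorname{sgn}r=-\delta_1$, a contradiction.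

\medskip\noindent\emph{Step 7: $n(0)>0$ and $n(z)>0$ at every ordering $\tau$ of $k$.} Let $R$ be the real closure of $k$ at $\tau$. Over $R(i)$ we have
\[
n(0)=\prod_\vartheta(-\vartheta),\qquad n(z)=\prod_\vartheta(z-\vartheta),
\]
with $\vartheta$ running over the roots of $n$. The nonreal roots come in conjugate pairs, and each pair contributes a positive factor to either product. In particular the number of roots in $R$ is even, because $\deg n$ is even. Each root $\vartheta\in R$ gives an embedding of $\kappa$ in $R$, hence an ordering of $\kappa$ extending $\tau$, so by Step 5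
\[
\operatorname{sgn}(\vartheta-z)=\delta_1,\qquad \operatorname{sgn}\vartheta=\delta_2\operatorname{sgn}_\tau r .
\]
Thus the factors $-\vartheta$ belonging to roots in $R$ all have the same sign, and so do the factors $z-\vartheta$. There is an even number of them, so both products are positive.

\medskip\noindent\emph{Conclusion.} By Step 7, $\operatorname{sgn}_\tau w(0)=\operatorname{sgn}_\tau e=\operatorname{sgn}_\tau w(z)$ at every ordering $\tau$ of $k$. By Step 3, $e$ has constant sign on the orderings of $k$; by Step 4, so does $re$. Hence $r$ has constant sign, contrary to the hypothesis.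
\end{proof}

\section{Proof of Theorems \ref{thm:main} and \ref{thm:general}}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
The field $F=k(y)$ is formally real, since Lemma~\ref{lem:orderings} gives orderings, and $D_F(2^m\langle1\rangle)=T$ by hypothesis. The factor scheme is therefore the scheme $S'$ of \eqref{eq:Sprime}.

\emph{In $S'$ the group $d'(1)$ is trivial and $-1\ne1$.} The first holds because $T+T=T$, the second because $-1\notin T$.

\emph{$(*)$ fails in $S'$.} The assumption $z\in(T+rT)(T-rT)$ says $r\perp z$ in $S'$. Put $a=y-z$ and $c=ry$. As seen in Section~\ref{sec:plane}, $za\perp zrc$. If $(*)$ held, there would be $w\in F^*$ with $a\perp w$ and $c\perp rw$. Lemma~\ref{lem:signs}, applied to both relations, would give $g,h\in F^*$ satisfying \eqref{eq:A} and \eqref{eq:B} at every ordering of $F$. This contradicts Proposition~\ref{prop:none}.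

\emph{Conclusion.} Suppose $S'\cong S(K)$ for a field $K$ of characteristic not $2$. By the first of these two facts, $D_K\langle1,1\rangle=K^{*2}$ and $-1\notin K^{*2}$. So $S(K)$ satisfies $(*)$ by Lemma~\ref{lem:star}, and hence so does $S'$, a contradiction.

For the second part of the theorem let $z=1-r^2$. In the four cases $r>1$, $0<r<1$, $-1<r<0$, $r<-1$ the pair $(\operatorname{sgn}r,\operatorname{sgn}z)$ is $(+,-)$, $(+,+)$, $(-,+)$, $(-,-)$; in particular $r,z\ne0$. Moreover $z=(1+r)(1-r)\in(T+rT)(T-rT)$.

Finally let $F=\mathbb R(x_1,\dots,x_n)$ with $n\ge2$ and $m\ge n$. Pfister \cite{Pfister} proved that every sum of squares in $F$ is a sum of $2^n$, hence of $2^m$, squares. Take $k=\mathbb R(x_1,\dots,x_{n-1})$, $y=x_n$ and $r=x_1$. For $p\in\{2,\tfrac12,-\tfrac12,-2\}$, Lemma~\ref{lem:orderings} with $\pi=x_1-p$ gives an ordering of $\mathbb R(x_1)$ at which $x_1-q$ has the sign of $p-q$ for every real $q\ne p$; applied successively with $\pi=x_2,\dots,x_{n-1}$, it extends this ordering to $k$. So $r$ satisfies each of the four inequalities at some ordering of $k$.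
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
This is the case $n=2$ of the last assertion of Theorem~\ref{thm:general}; explicitly, $r=x$, $z=1-x^2$, $a=y-1+x^2$, $c=xy$.
\end{proof}

\section{One-fold forms}\label{sec:onefold}

For $F=\mathbb R(x,y)$ and $\varphi=\langle1,1\rangle$ the argument above does not apply, because $D\varphi$ is smaller than $T$: the polynomial $f=1+x^2+y^2$ is not a sum of two squares in $F$. Indeed, a sum of two squares has the form $p\bar p$ with $p\in\mathbb C(x,y)$. The polynomial $f=y^2+(x^2+1)$ is irreducible in $\mathbb C[x,y]$, since $-(x^2+1)$ has simple zeros and is not a square in $\mathbb C(x)$; and $\bar f=f$. So the multiplicity of $f$ in $p\bar p$ is even, while in $f$ it is $1$. Consequently $f$ gives a nontrivial value of $\langle1,1\rangle$ in the factor scheme modulo $D\langle1,1\rangle$, and a field realizing this scheme would not be pythagorean. We get a one-fold example by dividing in two stages.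

\begin{proof}[Proof of Theorem~\ref{thm:folds}]
For $m\ge2$ this is Theorem~\ref{thm:main}; the form is anisotropic because $\mathbb R(x,y)$ is formally real. The statement for $m=0$ holds by definition. Let $m=1$.

Let $F=\mathbb R(x,y)$ and let $S_1$ be the factor scheme of $S(F)$ modulo $D_F\langle1,1\rangle$. By Lemma~\ref{lem:values}, the value groups in $S_1$ of the Pfister forms $\langle1,1\rangle$ and $\langle1,a\rangle\otimes\langle1,1\rangle$ are
\[
D_F(4\langle1\rangle)/D_F(2\langle1\rangle)\qquad\text{and}\qquad D_F(4\langle1\rangle\otimes\langle1,a\rangle)/D_F(2\langle1\rangle).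
\]
Hence the factor scheme of $S_1$ modulo the value group of $\langle1,1\rangle$ has the group $F^*/D_F(4\langle1\rangle)$, has the class of $-1$ as distinguished element, and assigns to $a$ the group $D_F(4\langle1\rangle\otimes\langle1,a\rangle)/D_F(4\langle1\rangle)$. It is the factor scheme of $S(F)$ modulo $D_F(4\langle1\rangle)$, which is not realizable by Theorem~\ref{thm:main}.

If $S_1$ is not realizable, then $F$ and $\langle1,1\rangle$ are the required example, the form being anisotropic because $F$ is formally real.

If $S_1\cong S(K)$ for a field $K$ of characteristic not $2$, then, since isomorphisms of schemes carry value sets to value sets, the factor scheme of $S(K)$ modulo $D_K\langle1,1\rangle$ is isomorphic to the factor scheme of $S_1$ just computed, and is not realizable. The form $\langle1,1\rangle$ is anisotropic over $K$: since $-1\notin D_F\langle1,1\rangle$, we have $-1\ne1$ in $S_1$, so $-1\notin K^{*2}$. Then $K$ and $\langle1,1\rangle$ are the required example.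
\end{proof}

The proof does not decide which of the two alternatives holds.

\section{The obstruction as the failure of an axiom}\label{sec:axiom}

Section~\ref{sec:pyth} describes $S(K(i))$ in terms of $S(K)$. The description makes sense for schemes that do not come from fields, and one can ask whether its result is still a scheme. For a scheme $S=(G,-1,d)$ with $d(1)=\{1\}$ and $-1\ne1$, put
\[
S_i=(G/\{\pm1\},\,1,\,d_i),\qquad d_i(\pm a)=d(a)\,d(-a)/\{\pm1\}.
\]
This is well defined: $d(a)d(-a)$ is a group, it does not change when $a$ is replaced by $-a$, and it contains $-1=a\cdot(-a)$ by C1.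

\begin{proposition}\label{prop:structure}
\begin{itemize}
\item[(a)] If $S\cong S(K)$ for a field $K$ of characteristic not $2$, then $S_i\cong S(K(i))$; in particular $S_i$ is a scheme.
\item[(b)] For the factor schemes $S'$ of Theorems~\ref{thm:main} and~\ref{thm:general}, $S'_i$ violates C2 or C3.
\end{itemize}
\end{proposition}

\begin{proof}
(a) Let $L=K(i)$. The assumptions on $S$ say that $K$ is as in Section~\ref{sec:pyth}. If $(s+it)^2\in K$ with $s,t\in K$, then $st=0$; hence $K^*\cap L^{*2}=K^{*2}\cup-K^{*2}$. With Lemma~\ref{lem:squares} we get $L^*/L^{*2}\cong K^*/\pm K^{*2}$, and under this isomorphism Lemma~\ref{lem:perp} says that $D_L\langle1,a\rangle$ corresponds to $d_i(\pm a)$. The class of $-1$ is trivial on both sides.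

(b) By the proof of Theorem~\ref{thm:general}, $d'(1)=\{1\}$ and $-1\ne1$ in $S'$, and $(*)$ fails in $S'$. We show that $(*)$ would hold if $S'_i$ satisfied C2 and C3. The distinguished element of $S'_i$ is $1$, so C2 says that $b\in d_i(a)$ implies $a\in d_i(b)$. We denote elements of $S'$ and their images in $S'_i$ by the same letters; then $a\perp b$ in $S'$ means $b\in d_i(a)$.

Let $r\perp z$ and $za\perp zrc$, that is, $z\in d_i(r)$ and $zrc\in d_i(za)$. Note that C1 holds in $S'_i$, because $a\in d'(a)$. So also $za\in d_i(za)$, and since $d_i(za)$ is a group, $arc=za\cdot zrc\in d_i(za)$. Hence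
\[
rc\in a\,d_i(az)\quad\text{with } z\in d_i(r),\qquad\text{so}\quad rc\in\bigcup\{a\,d_i(ax):x\in d_i(r)\}.
\]
This is the right-hand side of C3 for the pair $a,r$. The left-hand side of C3 is symmetric in its two arguments, because $a\,d_i(ab)=b\,d_i(ab)$ by C1. Therefore the right-hand side is symmetric too, and $rc\in r\,d_i(rw)$ for some $w\in d_i(a)$. Then $c\in d_i(rw)$, and $rw\in d_i(c)$ by C2. Thus $a\perp w$ and $c\perp rw$.
\end{proof}

\begin{remark}
Condition $(*)$ is a first-order sentence in the language of schemes (multiplication, the constant $-1$, and the relation $b\in d(a)$). It holds in every $S(K)$ with $d(1)=\{1\}$ and $-1\ne1$, and these two properties are first-order as well. It fails in the factor schemes $S'$ of Theorems~\ref{thm:main} and~\ref{thm:general}. Hence no scheme elementarily equivalent to such an $S'$ is realizable either.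
\end{remark}

\begin{thebibliography}{9}
\bibitem{Pfister} Pfister, \emph{Zur Darstellung definiter Funktionen als Summe von Quadraten}, Invent. Math. 4, 1967.
\bibitem{QFS} \emph{Quadratic Form Schemes}, \texttt{https://bibliotekanauki.pl/articles/723075.pdf}.
\end{thebibliography}

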